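# Uniform $L_p$ bounds and strong continuity on $L_1$: the threshold $M=2$

## Finite measure: $L_2$ convergence already controls $L_1$

Let $(X,\mathcal A,\mu)$ be a measure space, $L_p=L_p(X)$, with real or complex scalars. All integrals are with respect to $\mu$, and $(u|v)=\int u\overline v$ on $L_2$.

**Definition ($C_0$-semigroup).** A $C_0$-semigroup on a Banach space $E$ is a family $(S_t)_{t>0}$ of bounded operators with $S_{s+t}=S_sS_t$ and $\lim_{t\downarrow 0}S_tu=u$ in $E$ for every $u\in E$. We put $S_0=I$. On $E$, the orbits $t\mapsto S_tu$ are then continuous on $[0,\infty)$.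

**Definition ($p\to q$ norm).** For a bounded operator $Q:L_2\to L_2$ and $p,q\in[1,\infty]$,
$$\|Q\|_{p\to q}=\sup\{\|Qu\|_q: u\in L_2\cap L_p,\ \|u\|_p\le 1\}\in[0,\infty].$$

For example, if $m$ is a bounded measurable function and $Qu=mu$, then $\|Q\|_{p\to p}\le\|m\|_\infty$ for every $p$. In particular, if $\lambda\ge 0$ is measurable, the semigroup $u\mapsto e^{-t\lambda}u$ satisfies $\|e^{-t\lambda}\|_{p\to p}\le1$ for all $p$.

If $\|Q\|_{1\to1}<\infty$, then $Q$ restricted to $L_1\cap L_2$ extends uniquely to a bounded operator on $L_1$, because $L_1\cap L_2$ is dense in $L_1$: for $u\in L_1$ the truncations $u1_{\{1/n<|u|\le n\}}$ lie in $L_1\cap L_2$ and converge to $u$ in $L_1$. We write $Q$ for the extension too. If $S$ is a $C_0$-semigroup on $L_2$ and $\|S_t\|_{1\to1}<\infty$ for all $t$, then the law $S_{s+t}=S_sS_t$ holds on $L_1\cap L_2$, hence on $L_1$. So the extended operators form a semigroup on $L_1$, and only strong continuity at $0$ is in question.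

Here is the easy case.

**Proposition A.** Let $\mu(X)<\infty$ and let $S$ be a $C_0$-semigroup on $L_2$ with $\|S_t\|_{1\to 1}\le M$ for $t\in(0,1]$. Then $S$ extends to a $C_0$-semigroup on $L_1$.

**Proof.** For $t>0$ write $t=n+s$ with $n\in\{0,1,2,\dots\}$ and $s\in(0,1]$; then $S_t=S_1^nS_s$ has finite $1\to1$ norm. By Cauchy–Schwarz, $\|v\|_1\le\mu(X)^{1/2}\|v\|_2$ for $v\in L_2$. So for $u\in L_2$,
$$\|S_tu-u\|_1\le\mu(X)^{1/2}\|S_tu-u\|_2\to0\qquad(t\downarrow0).$$
For general $u\in L_1$ and $w\in L_2\subset L_1$, the bound gives $\|S_tu-u\|_1\le(M+1)\|u-w\|_1+\|S_tw-w\|_1$ for $t\le 1$. Hence $\limsup_{t\downarrow0}\|S_tu-u\|_1\le(M+1)\|u-w\|_1$, and the right side can be made arbitrarily small by density. $\blacksquare$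

The proof used the embedding $L_2\subset L_1$. What changes if $\mu(X)=\infty$?

## Infinite measure: small in $L_2$, large in $L_1$

Take $X=\mathbb N$ with counting measure, write $\delta_m$ for the unit vectors, and let
$$v_n=\delta_1-\frac1n\sum_{j=2}^{n+1}\delta_j .\tag{1}$$
Then $\|v_n-\delta_1\|_2=n^{-1/2}\to0$, while $\|v_n-\delta_1\|_1=1$ for all $n$. A fixed amount of $L_1$ mass can be spread so thin that $L_2$ does not notice it. Could a semigroup do this to every function as $t\downarrow0$?

The precise question is the following. Let $S$ be a $C_0$-semigroup on $L_2$ and suppose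
$$\|S_t\|_{p\to p}\le M\qquad\text{for all }t\in(0,1],\ p\in[1,\infty].\tag{2}$$
(If $L_2\ne\{0\}$, then $M\ge1$: take $p=2$ and let $t\downarrow0$ in $\|S_tu\|_2\le M\|u\|_2$. Writing $t=n+s$ as above, $\|S_t\|_{p\to p}\le M^{n+1}\le Me^{\omega t}$ with $\omega=\log M$, for all $t>0$.) *Is the extension of $S$ to $L_1$ always a $C_0$-semigroup on $L_1$?* The paper "Ultracontractivity and Eigenvalues: Weyl's Law for the Dirichlet-to-Neumann Operator" (doi:10.1007/s00020-017-2353-2) is the source of this question, where it is an open problem.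

The first thing to try is interpolation, since it works for $1<p<\infty$. Let $u\in L_1\cap L_\infty$, and put $w_t=S_tu-u$. If $1<p<2$, let $\theta=2-\frac2p\in(0,1)$, so $\frac1p=(1-\theta)+\frac\theta2$. Hölder's inequality gives, for $t\le1$,
$$\|w_t\|_p\le\|w_t\|_1^{1-\theta}\|w_t\|_2^{\theta}\le\big((M+1)\|u\|_1\big)^{1-\theta}\|w_t\|_2^\theta\to0 .$$
If $2<p<\infty$, then $\|w_t\|_p\le\|w_t\|_2^{2/p}\|w_t\|_\infty^{1-2/p}\le\|w_t\|_2^{2/p}\big((M+1)\|u\|_\infty\big)^{1-2/p}\to0$. Since $L_1\cap L_\infty$ is dense in $L_p$ for $p<\infty$ and the operators are uniformly bounded on $(0,1]$, we get strong continuity on $L_p$ for all $p\in(1,\infty)$. At $p=1$ the exponent is $\theta=0$: the factor that tends to zero has disappeared, and only boundedness remains.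

The answer depends on the size of $M$, and the results are these.

**Theorem 1.** Let $(X,\mu)$ be $\sigma$-finite with $\mu(X)=\infty$ (e.g. $X=\mathbb N$ with counting measure). There is a $C_0$-semigroup $S$ of self-adjoint contractions on $L_2(X)$ with $\|S_t\|_{p\to p}\le2$ for all $t>0$ and $p\in[1,\infty]$, such that $\int S_tu=0$ for all $t>0$ and $u\in L_1\cap L_2$. Consequently $\|S_tu-u\|_1\ge|\int u|$ for all $t>0$ and $u\in L_1\cap L_2$, so $S$ is not a $C_0$-semigroup on $L_1$.

**Theorem 2.** Let $(X,\mu)$ be any measure space and $S$ a $C_0$-semigroup on $L_2$ with $\limsup_{t\downarrow0}\|S_t\|_{1\to1}<2$. Then $S$ extends to a $C_0$-semigroup on $L_1$. (No assumption on $L_\infty$ is needed.)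

**Theorem 3.** Put $K=\sup\{\mu(E):E\in\mathcal A,\ \mu(E)<\infty\}$. Fix $M\ge1$ and consider all $C_0$-semigroups $S$ on $L_2(X)$ satisfying (2).

- If $K<\infty$, every such $S$ is a $C_0$-semigroup on $L_1$.
- If $K=\infty$, every such $S$ is a $C_0$-semigroup on $L_1$ if and only if $M<2$.

So the answer to the question is no. About $K$: if $\mu(X)<\infty$ then $K=\mu(X)$; for counting measure on $\mathbb N$, $K=\infty$; and for $X=\{a,b\}$ with $\mu(\{a\})=1$, $\mu(\{b\})=\infty$, we have $K=1$ although $\mu(X)=\infty$.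

## Escaping mass costs norm

In (1) the escaped mass is visible in one place: $\|v_n\|_1=2$, while $\|\delta_1\|_1=1$. This is a general fact.

**Lemma B.** Let $u\in L_1$, $v_n\in L_1$, and $v_n\to u$ a.e. Then $\|v_n\|_1-\|v_n-u\|_1\to\|u\|_1$. In particular, if $\limsup\|v_n\|_1\le C\|u\|_1$, then $\limsup\|v_n-u\|_1\le(C-1)\|u\|_1$.

**Proof.** Since $\big||v_n|-|v_n-u|\big|\le|u|$, we have $\big||v_n|-|v_n-u|-|u|\big|\le2|u|$. The left side tends to $0$ a.e., and $2|u|$ is integrable, so dominated convergence gives $\int(|v_n|-|v_n-u|-|u|)\to0$. The second claim follows by taking the upper limit of $\|v_n-u\|_1=\|v_n\|_1-(\|v_n\|_1-\|v_n-u\|_1)$. $\blacksquare$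

Suppose $\|S_t\|_{1\to1}\le M$ for small $t$ and let $u\in L_1\cap L_2$. Any sequence $t_n\downarrow0$ has a subsequence along which $S_{t_n}u\to u$ a.e., because there is convergence in $L_2$. By Lemma B, the upper limit of $\|S_{t_n}u-u\|_1$ along it is at most $(M-1)\|u\|_1$. If $M=1$, this is $0$, so every sequence $t_n\downarrow 0$ has a subsequence with $S_{t_n}u\to u$ in $L_1$, and contraction semigroups are settled (density handles all $u\in L_1$, as in Proposition A).

If $1<M<2$, we have only $\limsup_{t\downarrow0}\|S_tu-u\|_1\le(M-1)\|u\|_1$. We would like to improve this by subtracting from $u$ a "good" vector $y$, one with $S_ty\to y$ in $L_1$; the left side does not change and the right side becomes $(M-1)\|u-y\|_1$. So we need good vectors close to $u$. The vectors $S_tu$ are not known to be good. Time averages of the orbit are good, and Lemma B applies to them as well.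

## Below 2: distance to the space of continuity (proof of Theorem 2)

Choose $M\in[1,2)$ and $\tau>0$ with $\|S_t\|_{1\to1}\le M$ for $t\in(0,\tau]$. Writing $S_t=(S_{t/n})^n$ with $t/n\le\tau$ shows $\|S_t\|_{1\to1}<\infty$ for all $t>0$, and $S_t=S_{t/2}^2$ gives $\|S_t\|_{1\to1}\le M^2$ for $t\le2\tau$. So $S$ extends to a semigroup on $L_1$. Put
$$Y=\{u\in L_1:\lim_{t\downarrow0}\|S_tu-u\|_1=0\}.$$

**Step 1: $Y$ is a closed subspace.** This makes "distance zero to $Y$" mean "in $Y$". Clearly $Y$ is a subspace. For $u\in L_1$, $y\in Y$, $t\le\tau$,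
$$\|S_tu-u\|_1\le\|S_t(u-y)\|_1+\|S_ty-y\|_1+\|y-u\|_1\le(M+1)\|u-y\|_1+\|S_ty-y\|_1 .$$
If $u\in\overline Y$, let $t\downarrow0$ and then $y\to u$: we get $u\in Y$.

**Step 2: $L_1$ bounds for time integrals.** The orbits are continuous in $L_2$ only, so integrals are taken in $L_2$ and must be estimated in $L_1$. Let $u\in L_1\cap L_2$ and $0\le a<b\le2\tau$. The Riemann sums of $\int_a^bS_su\,ds$ converge in $L_2$, hence a.e. along a subsequence, and each has $L_1$ norm at most $(b-a)\sup_{s\in[a,b]}\|S_su\|_1$. By Fatou's lemma,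
$$\Big\|\int_a^bS_su\,ds\Big\|_1\le(b-a)\sup_{s\in[a,b]}\|S_su\|_1 .\tag{3}$$

**Step 3: averages lie in $Y$.** For $h\in(0,\tau]$ let $v_h=\frac1h\int_0^hS_su\,ds$. By (3), $v_h\in L_1\cap L_2$ and
$$\|v_h\|_1\le M\|u\|_1 .\tag{4}$$
(At $s=0$ we use $\|u\|_1\le M\|u\|_1$.) Let $0<t\le h$. Pulling $S_t$ through the $L_2$ integral and cancelling the overlap,
$$S_tv_h-v_h=\frac1h\Big(\int_t^{h+t}S_su\,ds-\int_0^hS_su\,ds\Big)=\frac1h\Big(\int_h^{h+t}S_su\,ds-\int_0^tS_su\,ds\Big).$$
Here $h+t\le2\tau$, so (3) gives $\|S_tv_h-v_h\|_1\le\frac th(M^2+M)\|u\|_1\to0$ as $t\downarrow0$. Thus $v_h\in Y$.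

**Step 4: every $u$ is fairly close to $Y$.** Since $s\mapsto S_su$ is $L_2$-continuous at $0$, $v_h\to u$ in $L_2$ as $h\downarrow0$. Choose $h_n\downarrow0$ with $v_{h_n}\to u$ a.e. By (4) and Lemma B with $C=M$, $\limsup_n\|v_{h_n}-u\|_1\le(M-1)\|u\|_1$. Hence
$$\operatorname{dist}(u,Y)\le(M-1)\|u\|_1 ,\tag{5}$$
the distance being taken in $L_1$. Both sides are continuous in $u\in L_1$, and $L_1\cap L_2$ is dense, so (5) holds for all $u\in L_1$.

**Step 5: self-improvement.** Let $u\in L_1$ and $y\in Y$. As $Y$ is a subspace, (5) applied to $u-y$ gives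
$$\operatorname{dist}(u,Y)=\operatorname{dist}(u-y,Y)\le(M-1)\|u-y\|_1 .$$
Taking the infimum over $y\in Y$, $\operatorname{dist}(u,Y)\le(M-1)\operatorname{dist}(u,Y)$. Since $M-1<1$ and the distance is finite, it is $0$, and $u\in Y$ by Step 1. Hence $Y=L_1$. $\blacksquare$

For $M=2$, Step 5 reads $\operatorname{dist}(u,Y)\le\operatorname{dist}(u,Y)$ and says nothing.

## A semigroup that removes the integral: what to aim for

The example (1) is extremal in Lemma B with $C=2$, and each $v_n$ has integral $0$. This suggests looking for $S$ with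
$$\int S_tu=0\qquad\text{for all }t>0,\ u\in L_1\cap L_2 .\tag{6}$$
Such an $S$ cannot be $C_0$ on $L_1$, because $\|S_tu-u\|_1\ge|\int(S_tu-u)|=|\int u|$.

Two checks. First, (6) together with $S_tu\to u$ in $L_2$ needs functions of integral $0$ to be dense in $L_2$. On a finite set that is false; on $\mathbb N$, (1) shows how to approximate $\delta_1$. Second, the cost is at least $2$: if $u\ge0$, $u\in L_1\cap L_2$, and $S_{t_n}u\to u$ a.e., then $\|S_{t_n}u-u\|_1\ge\|u\|_1$, so Lemma B gives $\liminf\|S_{t_n}u\|_1\ge2\|u\|_1$. We shall have to reach exactly this bound.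

A direct attempt on $\mathbb N$ is to correct the multiplication semigroup $e^{-t\lambda}$, with $\lambda_n=n^2$ say, by
$$T_tu=e^{-t\lambda}u-A_t(u)\,q_t,\qquad A_t(u)=\int e^{-t\lambda}u,\qquad q_t\in\ell_1,\ \int q_t=1 .$$
Then $\int T_tu=0$. But compute
$$T_sT_tu=e^{-(s+t)\lambda}u-A_t(u)\,e^{-s\lambda}q_t-A_{s+t}(u)\,q_s+A_t(u)\Big(\int e^{-s\lambda}q_t\Big)q_s .$$
Since $\lambda$ is not constant, $e^{-t\lambda}$ and $e^{-(s+t)\lambda}$ are linearly independent, so $A_t$ and $A_{s+t}$ are linearly independent functionals on $\ell_1$. Comparing with $T_{s+t}u=e^{-(s+t)\lambda}u-A_{s+t}(u)q_{s+t}$, the semigroup law forces $q_{s+t}=q_s$ for all $s,t>0$. So $q_t=q$ is constant in $t$, and then $T_tu\to u-(\int u)q$ as $t\downarrow0$, which is not $u$ when $\int u\ne0$. The correction of the semigroup fails at the semigroup law.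

The way around this is to impose $\int u=0$ not on the operators but on the domain of the quadratic form of $\lambda$. The form then produces a semigroup for free, and it turns out that the *resolvent* is a one-term correction of the resolvent of $\lambda$.

We recall what is needed. Let $V_0$ be a dense subspace of $L_2$ and $a$ a symmetric sesquilinear form on $V_0$ with $a(u,u)\ge\|u\|_2^2$, such that $V_0$ is complete for the norm $a(u,u)^{1/2}$ (that is, $a$ is closed). The associated operator $B$ has domain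
$$D(B)=\{u\in V_0:\text{ there is }f\in L_2\text{ with }a(u,v)=(f|v)\text{ for all }v\in V_0\},\qquad Bu=f .$$
It is self-adjoint with $B\ge1$. For $\alpha>0$ and $f\in L_2$, $u=(\alpha+B)^{-1}f$ is the unique $u\in V_0$ with $a(u,v)+\alpha(u|v)=(f|v)$ for all $v\in V_0$. By the spectral theorem, $S_t=e^{-tB}$ is a $C_0$-semigroup of self-adjoint contractions; $S_t$ maps $L_2$ into $D(B)$ for $t>0$, because $s e^{-ts}$ is bounded on $[1,\infty)$; and
$$S_tf=\lim_{k\to\infty}\Big(\frac kt\Big(\frac kt+B\Big)^{-1}\Big)^kf\quad\text{in }L_2,\tag{7}$$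
because $(1+ts/k)^{-k}\to e^{-ts}$ with values in $[0,1]$, and dominated convergence applies to the spectral measure of $f$.

Example: for measurable $\lambda\ge1$ on a $\sigma$-finite space, let $a(u,v)=\int\lambda u\overline v$ on the *full* space $\{u\in L_2:\int\lambda|u|^2<\infty\}$. The associated operator is multiplication by $\lambda$, with resolvent $f\mapsto\frac1{\alpha+\lambda}f$ and semigroup $e^{-t\lambda}$. This semigroup is $C_0$ on $L_1$ by dominated convergence. The next section restricts the same form to a smaller domain.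

## The form $\int\lambda u\overline v$ on functions of integral zero

From here to the end of the proof of Theorem 1, $(X,\mu)$ is $\sigma$-finite with $\mu(X)=\infty$.

**Step 1: a weight making the integral continuous.** On $L_2$ itself the condition $\int u=0$ does not define a closed subspace, since the integral is not $L_2$-continuous. We need a form norm for which it is. Write $X=\bigcup_{n\ge1}X_n$ disjointly with $\mu(X_n)<\infty$, and let $\lambda=2^n(1+\mu(X_n))$ on $X_n$. Then $\lambda\ge1$ is measurable and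
$$\int\frac1\lambda=\sum_n\frac{\mu(X_n)}{2^n(1+\mu(X_n))}\le1 .$$
(For $X=\mathbb N$ one may take $\lambda_n=n^2$. Only $\lambda\ge 1$ and $\int\frac1\lambda<\infty$ are used below.) Let
$$V=\Big\{u\in L_2:\int\lambda|u|^2<\infty\Big\},\qquad\|u\|_V^2=\int\lambda|u|^2 .$$
This is the space $L_2(X,\lambda\mu)$, so it is a Hilbert space, and $\|u\|_2\le\|u\|_V$. By Cauchy–Schwarz,
$$\int|u|\le\Big(\int\frac1\lambda\Big)^{1/2}\|u\|_V ,$$
so $V\subset L_1$ and $u\mapsto\int u$ is continuous on $V$. Hence $V_0=\{u\in V:\int u=0\}$ is closed in $V$.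

**Step 2: $V_0$ is dense in $L_2$.** This is where $\mu(X)=\infty$ enters. Let $w\in L_2$ with $(u|w)=0$ for all $u\in V_0$. The linear functional $u\mapsto\int u\overline w$ on $V$ vanishes on the kernel of $u\mapsto\int u$, so it is a multiple of it: there is a constant $c$ with $\int u\overline w=c\int u$ for all $u\in V$. The set $\{\lambda\le n\}$ has measure at most $n\int\frac1\lambda<\infty$, and for measurable $F\subset\{\lambda\le n\}$ we have $1_F\in V$. Thus $\int_F(\overline w-c)=0$ for all such $F$, so $\overline w=c$ a.e. on $\{\lambda\le n\}$. These sets exhaust $X$, so $w$ is a.e. constant. Since $w\in L_2$ and $\mu(X)=\infty$, $w=0$.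

**Step 3: the semigroup.** By Steps 1 and 2, $a(u,v)=\int\lambda u\overline v$ on $V_0$ is a densely defined, closed, symmetric form with $a(u,u)=\|u\|_V^2\ge\|u\|_2^2$. Let $B$ be the associated operator and $S_t=e^{-tB}$. Then $S$ is a $C_0$-semigroup of self-adjoint contractions on $L_2$.

**Step 4: the resolvent.** We compute $G_\alpha=(\alpha+B)^{-1}$, since (7) will carry $L_1$ estimates from $G_\alpha$ to $S_t$. For $\alpha>0$ put
$$e_\alpha=\frac1{\alpha+\lambda},\qquad d_\alpha=\int e_\alpha .$$
Then $0<d_\alpha\le\int\frac1\lambda<\infty$. The claim is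
$$G_\alpha f=e_\alpha f-\frac1{d_\alpha}\Big(\int e_\alpha f\Big)e_\alpha\qquad(f\in L_2).\tag{8}$$
First, $\int e_\alpha^2\le\int\lambda e_\alpha^2\le\int\frac1\lambda<\infty$, so $e_\alpha\in V\subset L_2$, and $\int e_\alpha f$ exists. Next, $\lambda e_\alpha^2\le e_\alpha\le1$, so $\lambda|e_\alpha f|^2\le|f|^2$ and $e_\alpha f\in V$. Let $u$ be the right side of (8). Then $u\in V$ and $\int u=\int e_\alpha f-\frac1{d_\alpha}(\int e_\alpha f)d_\alpha=0$, so $u\in V_0$. With $c=\frac1{d_\alpha}\int e_\alpha f$ we have $(\alpha+\lambda)u=f-c$. For $v\in V_0$, which lies in both $L_1$ and $L_2$,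
$$a(u,v)+\alpha(u|v)=\int(\alpha+\lambda)u\overline v=\int f\overline v-c\int\overline v=(f|v),$$
since $\int v=0$. This says $u=(\alpha+B)^{-1}f$.

An example by hand: let $X=\mathbb N$, $\lambda_n=n^2$, $f=\delta_m$, and let $q=e_\alpha/d_\alpha$, a positive sequence of sum $1$. Then
$$\alpha G_\alpha\delta_m=\alpha e_\alpha(m)(\delta_m-q),\qquad\|\alpha G_\alpha\delta_m\|_1=2\alpha e_\alpha(m)(1-q(m)).$$
As $\alpha\to\infty$, $\alpha e_\alpha(m)=\frac\alpha{\alpha+m^2}\to1$. For $\alpha\ge1$, the terms with $n\le\sqrt\alpha$ give $d_\alpha\ge\lfloor\sqrt\alpha\rfloor/(2\alpha)$, so $q\le\frac1{\alpha d_\alpha}\le2/\lfloor\sqrt\alpha\rfloor\to0$ uniformly. So $\alpha G_\alpha\delta_m$ is nearly $\delta_m$ minus a thinly spread unit mass, as in (1), and its $L_1$ norm tends to $2$.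

## Paying the factor 2 only once

We now want $\|S_t\|_{1\to1}\le2$ from (7), which involves $(\alpha G_\alpha)^k$ with $k\to\infty$. From (8), for $f\in L_1\cap L_2$,
$$\|\alpha G_\alpha f\|_1\le\int\alpha e_\alpha|f|+\Big|\int\alpha e_\alpha f\Big|\le2\|f\|_1 .$$
But submultiplicativity then gives only $\|(\alpha G_\alpha)^k\|_{1\to1}\le2^k$, which is useless as $k\to\infty$. Positivity is not available either: if $f\ge0$ and $f\neq0$, then $G_\alpha f\ne0$ has integral $0$, so it is not $\ge0$.

The idea is that $G_\alpha$ removes the integral at the first application. After that it acts only on functions of integral zero, and there it agrees with a *positive, integral-preserving* operator. To find that operator, note that $\alpha e_\alpha f$ retains the mass $\int\alpha e_\alpha f$ and loses $\int\lambda e_\alpha f$, because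
$$\alpha e_\alpha+\lambda e_\alpha=1 .\tag{9}$$
The operator $\alpha G_\alpha$ cancels the retained mass along the profile $e_\alpha/d_\alpha$. Instead one can put the lost mass back along the same profile. When $\int f=0$, (9) gives $\int\lambda e_\alpha f=-\int\alpha e_\alpha f$, and the two corrections are the same.

**Step 5: the comparison operator.** For $f\in L_1$ define
$$R_\alpha f=e_\alpha f+\frac1{\alpha d_\alpha}\Big(\int\lambda e_\alpha f\Big)e_\alpha .$$
This is well defined as $0\le e_\alpha\le1$, $0\le\lambda e_\alpha\le1$ and $e_\alpha\in L_1$. It maps $L_1$ to $L_1$ and is positive. By (9),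
$$\int R_\alpha f=\int e_\alpha f+\frac1\alpha\int\lambda e_\alpha f=\frac1\alpha\int f .\tag{10}$$
Positivity gives $|R_\alpha f|\le R_\alpha|f|$, so by (10)
$$\|\alpha R_\alpha f\|_1\le\int\alpha R_\alpha|f|=\|f\|_1 .\tag{11}$$
So $\alpha R_\alpha$ is an $L_1$ contraction, and so are its powers.

**Step 6: $G_\alpha$ against $R_\alpha$.** Let $f\in L_1\cap L_2$. By (9), $\int\lambda e_\alpha f=\int f-\alpha\int e_\alpha f$. Inserting this in the definition of $R_\alpha f$ and comparing with (8),
$$G_\alpha f=R_\alpha f-\frac1{\alpha d_\alpha}\Big(\int f\Big)e_\alpha .\tag{12}$$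
Since $\int e_\alpha=d_\alpha$, (11) and (12) give
$$\|\alpha G_\alpha f\|_1\le\|f\|_1+\Big|\int f\Big|\le2\|f\|_1 .\tag{13}$$
Moreover $G_\alpha f\in V_0\subset L_1\cap L_2$, so $\int G_\alpha f=0$.

**Step 7: uniform bounds for powers.** If $g\in L_1\cap L_2$ and $\int g=0$, then (12) says $G_\alpha g=R_\alpha g$, and this function is again in $L_1\cap L_2$ with integral $0$. Start with $g=G_\alpha f$ and use induction:
$$G_\alpha^kf=R_\alpha^{k-1}G_\alpha f\qquad(k\ge1).$$
Hence, by (11) and (13),
$$\|(\alpha G_\alpha)^kf\|_1=\|(\alpha R_\alpha)^{k-1}\alpha G_\alpha f\|_1\le\|\alpha G_\alpha f\|_1\le2\|f\|_1\qquad(k\ge1,\ \alpha>0,\ f\in L_1\cap L_2).$$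

**Step 8: the bound for $S_t$ on $L_1$.** Let $t>0$ and $f\in L_1\cap L_2$. By (7) with $\alpha=k/t$, the functions $(\frac ktG_{k/t})^kf$ converge to $S_tf$ in $L_2$, hence a.e. along a subsequence. Each has $L_1$ norm at most $2\|f\|_1$, so Fatou's lemma gives $\|S_tf\|_1\le2\|f\|_1$. Thus $\|S_t\|_{1\to1}\le2$ for all $t>0$.

## The remaining $p$, and the failure on $L_1$

**Step 9: $p=\infty$ by duality.** Let $f\in L_2\cap L_\infty$. For $g\in L_1\cap L_2$, self-adjointness and Step 8 give
$$\Big|\int(S_tf)\overline g\Big|=\Big|\int f\,\overline{S_tg}\Big|\le2\|f\|_\infty\|g\|_1 .\tag{14}$$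
Suppose $|S_tf|>2\|f\|_\infty+\varepsilon$ on a set of positive measure, for some $\varepsilon>0$. As $\mu$ is $\sigma$-finite, this set contains a set $F$ with $0<\mu(F)<\infty$. With $g=1_F\,S_tf/|S_tf|$, the left side of (14) is $\int_F|S_tf|\ge(2\|f\|_\infty+\varepsilon)\mu(F)$ and the right side is $2\|f\|_\infty\mu(F)$, a contradiction. Hence $\|S_tf\|_\infty\le2\|f\|_\infty$, that is, $\|S_t\|_{\infty\to\infty}\le2$.

**Step 10: $1<p<\infty$ by interpolation.** Let the scalars be complex. The Riesz–Thorin theorem, applied to $S_t$ on integrable simple functions with the bound $2$ at $p=1$ and $p=\infty$, gives $\|S_tu\|_p\le2\|u\|_p$ for such $u$. For $u\in L_2\cap L_p$, choose simple $u_j$ with $|u_j|\le|u|$ and $u_j\to u$ pointwise. They are integrable, since a simple function in $L_2$ is nonzero only on a set of finite measure, and $u_j\to u$ in $L_2$ and in $L_p$ by dominated convergence. Then $S_tu_j\to S_tu$ in $L_2$, a.e. along a subsequence, and Fatou's lemma gives $\|S_tu\|_p\le2\|u\|_p$.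

If the scalars are real, consider the construction over $\mathbb C$ with the same $\lambda$. Formula (8) is the same over both fields, so the complex $G_\alpha$ maps real functions to real functions and restricts there to the real $G_\alpha$; by (7) the same holds for $S_t$. The real semigroup inherits the bounds. In all cases $\|S_t\|_{p\to p}\le2$ for $t>0$ and $p\in[1,\infty]$.

**Step 11: no strong continuity on $L_1$.** Let $u\in L_1\cap L_2$ and $t>0$. Then $S_tu\in D(B)\subset V_0$, so $\int S_tu=0$, and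
$$\|S_tu-u\|_1\ge\Big|\int(S_tu-u)\Big|=\Big|\int u\Big| .$$
Take $u=1_F$ with $0<\mu(F)<\infty$: then $\|S_tu-u\|_1\ge\mu(F)>0$ for every $t>0$. So $S$ is not a $C_0$-semigroup on $L_1$, and Theorem 1 is proved. $\blacksquare$

## Which measure spaces, which constants (proof of Theorem 3)

**Step 1: $K<\infty$.** The goal is to reduce to the argument of Proposition A. Choose $E_n$ with $\mu(E_n)<\infty$, $\mu(E_n)\to K$, and let $E=\bigcup_nE_n$. The finite unions $E_1\cup\dots\cup E_n$ have finite measure, hence measure at most $K$, and at least $\mu(E_n)$. Letting $n\to\infty$, $\mu(E)=K$.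

Let $u\in L_p$ with $p\in\{1,2\}$, and let $F=\{|u|>1/n\}$, which has finite measure. Then $E\cup F$ has finite measure, so $\mu(E\cup F)\le K=\mu(E)<\infty$ and $\mu(F\setminus E)=0$. Taking the union over $n$, $u=0$ a.e. outside $E$. Therefore, by Cauchy–Schwarz on $E$,
$$\|v\|_1\le K^{1/2}\|v\|_2\qquad(v\in L_2).$$
So $L_2\subset L_1$, densely, as $L_1\cap L_2$ is always dense in $L_1$. For $u\in L_2$ we get $\|S_tu-u\|_1\le K^{1/2}\|S_tu-u\|_2\to0$, and the bound $\|S_t\|_{1\to1}\le M$ on $(0,1]$ extends the convergence to all $u\in L_1$ exactly as in Proposition A.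

**Step 2: $K=\infty$ and $M<2$.** Here (2) gives $\limsup_{t\downarrow0}\|S_t\|_{1\to1}\le M<2$, and Theorem 2 applies.

**Step 3: $K=\infty$ and $M\ge2$.** We must produce one $S$ that satisfies (2) and is not $C_0$ on $L_1$, although $X$ need not be $\sigma$-finite. Choose $E_n$ with $\mu(E_n)<\infty$, $\mu(E_n)\to\infty$, and let $X_0=\bigcup_nE_n$. Then $X_0$ is $\sigma$-finite and $\mu(X_0)=\infty$. Let $S^0$ be the semigroup of Theorem 1 on $L_2(X_0)$, and define
$$S_tu=S_t^0(u|_{X_0})\ \text{ on }X_0,\qquad S_tu=u\ \text{ on }X\setminus X_0 .$$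
Since $L_2(X)=L_2(X_0)\oplus L_2(X\setminus X_0)$ orthogonally, $S$ is a $C_0$-semigroup of self-adjoint contractions on $L_2(X)$. For $p<\infty$ and $u\in L_2\cap L_p$,
$$\|S_tu\|_p^p=\|S_t^0(u|_{X_0})\|_{L_p(X_0)}^p+\|u|_{X\setminus X_0}\|_p^p\le2^p\|u\|_p^p ,$$
and for $p=\infty$ the same holds with the maximum of the two norms. So $\|S_t\|_{p\to p}\le2\le M$ for all $t>0$ and $p\in[1,\infty]$. If $F\subset X_0$ with $0<\mu(F)<\infty$ and $u=1_F$, then $\|S_tu-u\|_{L_1(X)}=\|S_t^0u-u\|_{L_1(X_0)}\ge\mu(F)$ for all $t>0$, so $S$ is not $C_0$ on $L_1(X)$. $\blacksquare$
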